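\title{Convex subsets of a ball up to rotation:\\ when is the orbit space a Hilbert cube?}

\begin{abstract}
Let $cc(\mathbb B^n)$, $n\ge 2$, be the space of nonempty compact convex subsets of the closed unit ball of $\mathbb R^n$ with the Hausdorff metric, and let $G$ be a closed subgroup of $O(n)$. We prove that the orbit space $cc(\mathbb B^n)/G$ is homeomorphic to the Hilbert cube $Q$ unless $n=2$ and $G\supseteq SO(2)$, in which case it is not. Thus the conjecture that $cc(\mathbb B^n)/O(n)\not\cong Q$ holds for $n=2$ and fails for every $n\ge3$. The only possible obstruction lies along the arc formed by the balls centered at the origin. For $n\ge3$ this arc can be pushed off itself: the normalizer $N$ of a maximal torus of $G$ is not transitive on the sphere, $\chi(G/N)=1$, and a transfer from $N$-orbits to $G$-orbits shows that punctured neighborhoods of the arc are acyclic. In the exceptional cases the complement of the arc has nonzero rational homology in degree $4$. The same dichotomy holds for the convex sets that meet the unit sphere.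
\end{abstract}

\section{Introduction}\label{sec:intro}

Fix an integer $n\ge2$. Let $\mathbb B^n$ be the closed unit ball of $\mathbb R^n$ and let $cc(\mathbb B^n)$ be the set of all nonempty compact convex subsets of $\mathbb B^n$, with the Hausdorff metric
\[
d_H(A,A')=\max\Big\{\sup_{a'\in A'}d(a',A),\ \sup_{a\in A}d(a,A')\Big\},\qquad d(x,A)=\inf_{a\in A}|x-a| .
\]
Thus $d_H(A,A')<\varepsilon$ says that each of the two sets lies in the open $\varepsilon$-neighborhood of the other. Let $Q=[0,1]^{\aleph_0}$ be the Hilbert cube. By a theorem of Nadler, Quinn and Stavrakas \cite{NQS}, $cc(\mathbb B^n)$ is homeomorphic to $Q$ for $n\ge2$. The restriction on $n$ is necessary: the intervals $[a,b]\subset[-1,1]$ form a triangle.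

The orthogonal group acts on $cc(\mathbb B^n)$ by isometries, $(g,A)\mapsto g(A)$. For a closed subgroup $G\subset O(n)$, the orbit space $cc(\mathbb B^n)/G$, with the quotient topology, is the space of convex subsets of the ball up to motions in $G$. It is conjectured in \cite{slides} that $cc(\mathbb B^n)/O(n)\not\cong Q$. We decide this for each $n\ge2$, and for all closed subgroups at once.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $G\subset O(n)$ be a closed subgroup. Then $cc(\mathbb B^n)/G\cong Q$ if and only if it is not the case that $n=2$ and $G\supseteq SO(2)$. In particular, $cc(\mathbb B^2)/O(2)\not\cong Q$, and $cc(\mathbb B^n)/O(n)\cong Q$ for all $n\ge3$.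
\end{theorem}

So the conjecture is true for $n=2$ and false for every $n\ge3$. The only closed subgroups of $O(2)$ that contain $SO(2)$ are $SO(2)$ and $O(2)$; we call these two pairs $(n,G)$ the \emph{exceptional cases}. The sets that touch the unit sphere $\mathbb S^{n-1}$ behave in the same way.

\begin{theorem}\label{thm:sphere}
Let $n\ge2$, let $G\subset O(n)$ be a closed subgroup, and let $M(n)=\{A\in cc(\mathbb B^n): A\cap\mathbb S^{n-1}\ne\emptyset\}$. Then $M(n)/G\cong Q$ if and only if it is not the case that $n=2$ and $G\supseteq SO(2)$.
\end{theorem}

\subsection*{What one would guess}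
The Hilbert cube is homogeneous, so in an orbit space homeomorphic to $Q$ no point looks special. The candidates for special points are the balls $r\mathbb B^n$, $0\le r\le1$: they are the only sets fixed by all of $O(n)$, and their classes form an arc $\Lambda$ in the orbit space. For linear actions in finite dimensions the image of a fixed point is a cone point, and it can be singular: $\mathbb R^3/\{\pm1\}$ is the open cone over $\mathbb{RP}^2$, and no punctured neighborhood of the vertex is simply connected. The same test applies here. Let $X$ be the space of all sets in $cc(\mathbb B^n)$ other than the balls $r\mathbb B^n$. All homotopy groups of $X$ vanish (Lemma~\ref{lem:upstairs}). If $G$ acted freely on $X$, then $X\to X/G$ would be a principal bundle, and the complement $X/G$ of $\Lambda$ would carry the homotopy groups of $G$, shifted by one degree. This would single out the points of $\Lambda$, and it suggests the answer ``not $Q$''.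

In the plane the guess is right, because the action on $X$ is almost free: a planar convex set that is not a centered disk has a finite stabilizer in $O(2)$. For $n\ge3$ there are sets in $X$ with large stabilizers, such as bodies of revolution in $\mathbb R^3$. Theorem~\ref{thm:main} says that these stabilizers are large enough to destroy all the topology that the free model predicts.

\subsection*{Outline of the proof}
Support functions turn $cc(\mathbb B^n)$ into a compact convex set $\mathcal K$ of functions on the sphere, with a linear action. An equivariant smoothing moves every element of $\mathcal K$ slightly to a polynomial function; this shows that $Y=\mathcal K/G$ is an absolute retract (Section~\ref{sec:support}). By Toru\'nczyk's characterization of $Q$, what remains is to find two small deformations of $Y$ with disjoint images. One makes every function polynomial, the other makes every function non-polynomial. The second can be done equivariantly everywhere except at the balls, so the question is whether $Y$ can be pushed off $\Lambda$ by a small map. In the exceptional cases $Y\setminus\Lambda$ has rational homology in degree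 $4$, and this rules out $Y\cong Q$ (Section~\ref{sec:plane}). Otherwise the normalizer $N$ of a maximal torus of $G$ is not transitive on the sphere, so it fixes non-round sets near every ball, and punctured neighborhoods of balls can be contracted to such a set $N$-equivariantly. A transfer homomorphism (Section~\ref{sec:transfer}) carries this information from $N$-orbits to $G$-orbits with the factor $\chi(G/N)=1$ (Section~\ref{sec:punctured}), and an induction over skeleta then pushes $Y$ off $\Lambda$ (Section~\ref{sec:zset}). Theorem~\ref{thm:sphere} follows in Section~\ref{sec:sphere}. The theorem of \cite{NQS} is not used; it is the case of the trivial group.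

\section{Background}\label{sec:background}

All spaces are metrizable and all maps are continuous. Two maps $f,f'$ into a metric space $(Y,\rho)$ are \emph{$\varepsilon$-close} if $\rho(f(x),f'(x))<\varepsilon$ for all $x$. A space is \emph{weakly contractible} if it is nonempty and every map of a sphere $\mathbb S^j$, $j\ge0$, into it is homotopic to a constant, equivalently extends over $\mathbb B^{j+1}$.

\subsection{Orbit spaces}\label{sub:orbit}
Let a compact group $G$ act by isometries on a metric space $(X,d)$. The orbit map $q\colon X\to X/G$ is open and closed, and $\rho(Gx,Gx')=\min_{g\in G}d(x,gx')$ is a metric for the quotient topology. Since $q\times\mathrm{id}_{[0,1]}$ is an open surjection, equivariant maps and homotopies induce maps and homotopies of orbit spaces.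

\subsection{Retracts and the Hilbert cube}\label{sub:anr}
A space is an \emph{ANR} (an \emph{AR}) if, whenever it is embedded as a closed subset of a metrizable space, it is a retract of a neighborhood (of the whole space). Compact polyhedra are ANRs; open subsets and retracts of ANRs are ANRs; ANRs are locally contractible; a contractible ANR is an AR. We use three theorems.
\begin{itemize}
\item[(H)] (Hanner \cite{Hanner}.) Let $Y$ be a compact metric space. Suppose that for every $\varepsilon>0$ there are an ANR $P$, maps $\alpha\colon Y\to P$ and $\beta\colon P\to Y$, and a homotopy from $\mathrm{id}_Y$ to $\beta\alpha$ whose tracks have diameter less than $\varepsilon$. Then $Y$ is an ANR.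
\item[(T)] (Toru\'nczyk \cite{Tor}.) A compact AR $Y$ is homeomorphic to $Q$ if and only if for every $m\ge1$ any two maps $[0,1]^m\to Y$ can be approximated arbitrarily closely by maps with disjoint images.
\item[(K)] (Keller.) Every infinite-dimensional compact convex subset of $\ell_2$ is homeomorphic to $Q$, and $Q$ is homogeneous.
\end{itemize}
We apply (T) in the following form: \emph{a compact AR $Y$ is homeomorphic to $Q$ if for every $\varepsilon>0$ there are maps $f_1,f_2\colon Y\to Y$, both $\varepsilon$-close to the identity, with $f_1(Y)\cap f_2(Y)=\emptyset$.} Indeed, $u_1,u_2\colon[0,1]^m\to Y$ are then approximated by $f_1u_1$ and $f_2u_2$.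

\subsection{Cohomology}\label{sub:cohomology}
Homology is singular homology. Cohomology $H^*(X;\Gamma)$ is sheaf cohomology with coefficients in the constant sheaf of an abelian group $\Gamma$, unless another sheaf is named; it is the theory in which the fibers of a closed map control the map. We use the following facts \cite{BredonS}.
\begin{itemize}
\item[(S1)] On locally contractible spaces, sheaf cohomology agrees naturally with singular cohomology.
\item[(S2)] Homotopic maps induce the same homomorphism.
\item[(S3)] If $f\colon E\to E'$ is a closed map, the stalk of $R^if_*\Gamma$ at $y\in E'$ is $H^i(f^{-1}(y);\Gamma)$. Hence, by the Leray spectral sequence: if the fibers are finite, then $H^*(E';f_*\Gamma)=H^*(E;\Gamma)$; and (Vietoris--Begle) if $f$ is surjective with connected fibers and $H^i(f^{-1}(y);\Gamma)=0$ for $0<i\le k$ and all $y$, then $f^*$ is an isomorphism in degrees $\le k$.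
\end{itemize}
For nonempty $X$, $\tilde H^*(X;\Gamma)$ is the cokernel of $H^*(\mathrm{pt};\Gamma)\to H^*(X;\Gamma)$.

\subsection{Semialgebraic sets}\label{sub:semialgebraic}
A subset of a finite-dimensional real vector space is \emph{semialgebraic} if it is a finite union of sets defined by finitely many polynomial equations and strict inequalities; a map is semialgebraic if its graph is. The following facts are standard \cite{BCR}.
\begin{itemize}
\item[(A1)] (Tarski--Seidenberg.) A set described by a formula built from polynomial equations and inequalities by logical connectives and quantifiers over semialgebraic sets is semialgebraic. In particular, images under semialgebraic maps are semialgebraic.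
\item[(A2)] Semialgebraic sets are locally contractible, and compact ones are homeomorphic to compact polyhedra.
\item[(A3)] A semialgebraic set is a finite disjoint union of sets homeomorphic to open cubes $(0,1)^i$; the largest $i$ is its \emph{dimension}. Dimension is monotone, is the maximum for finite unions and the sum for products, does not increase under semialgebraic maps, and is the usual one for submanifolds. By invariance of domain, a semialgebraic set that near each of its points lies in a submanifold of dimension $a$ has dimension at most $a$.
\item[(A4)] (From Hardt's triviality theorem.) Let $f\colon Z\to Z'$ be a semialgebraic map. If all fibers have dimension $\le a$, then $\dim Z\le\dim f(Z)+a$. If all nonempty fibers have dimension $\ge a$, then $\dim Z\ge\dim f(Z)+a$.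
\end{itemize}
A closed subgroup $G\subset O(n)$ is a compact Lie group and a real algebraic set of matrices. Call a finite-dimensional real representation $W$ of $G$ \emph{polynomial} if its matrix entries are polynomials in the entries of $g$. The algebra of $G$-invariant polynomials on $W$ is finitely generated and separates orbits; generators form a proper map $\theta\colon W\to\mathbb R^s$ that induces a homeomorphism $W/G\cong\theta(W)$. So for a $G$-invariant semialgebraic set $Z\subset W$, the orbit space $Z/G$ is homeomorphic to the semialgebraic set $\theta(Z)$, and (A2) applies to it.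

\section{Support functions and two deformations}\label{sec:support}

From now on $G\subset O(n)$ is a closed subgroup, $S=\mathbb S^{n-1}$, $B=\mathbb B^n$, and $C(S)$ carries the sup norm. Nothing in this section depends on whether $(n,G)$ is exceptional.

\subsection{The convex model}
The support function of a nonempty compact convex set $A\subset\mathbb R^n$ is $h_A(u)=\max_{a\in A}\langle a,u\rangle$, $u\in S$. We recall that $\|h_A-h_{A'}\|=d_H(A,A')$, that
\[
h_{sA+tA'}=sh_A+th_{A'}\quad(s,t\ge0),\qquad h_{\operatorname{conv}(A\cup A')}=\max(h_A,h_{A'}),\qquad h_{rB}=r,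
\]
that $A\subset B$ if and only if $h_A\le1$, and that $h\in C(S)$ is a support function if and only if its extension $x\mapsto|x|\,h(x/|x|)$, $0\mapsto0$, to $\mathbb R^n$ is subadditive. So $A\mapsto h_A$ is an isometry of $cc(\mathbb B^n)$ onto
\[
\mathcal K=\{h\in C(S):\ h\le1,\ \text{the $1$-homogeneous extension of $h$ is subadditive}\}.
\]
This set is convex and closed, and its elements are $1$-Lipschitz because $|h_A(u)-h_A(u')|\le\max_{a\in A}|a|\,|u-u'|$. For $h\in\mathcal K$ we have $h(u)+h(-u)\ge0$; taking for $u$ a minimum point gives
\begin{equation}\label{eq:maxmin}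
\max h+\min h\ge0,\qquad\text{hence}\qquad\|h\|=\max h\le1 .
\end{equation}
By the Arzel\`a--Ascoli theorem $\mathcal K$ is compact. The action becomes $(gh)(u)=h(g^{-1}u)$, which is linear and isometric on $C(S)$. By \eqref{eq:maxmin} the constants in $\mathcal K$ form the segment $L=[0,1]$; the constant $r$ is the ball $rB$.

Let $q\colon\mathcal K\to Y=\mathcal K/G$ be the orbit map and $\rho(q(h),q(h'))=\min_{g\in G}\|h-gh'\|$. Put $[r]=q(r)$ and $\Lambda=q(L)$. Constants are fixed by $G$, so $q^{-1}(\Lambda)=L$ and $\rho(q(h),[r])=\|h-r\|$.

\subsection{Making functions polynomial}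
Let $W_d\subset C(S)$ be the space of restrictions to $S$ of polynomials of degree $\le d$, and let $\mathcal P=\bigcup_dW_d$. Each $W_d$ is a polynomial representation of $O(n)$, since $(gh)(u)=h(g^{T}u)$; it contains the constants, and $W_d\subset W_{d+1}$. So $\mathcal P$ is an $O(n)$-invariant linear subspace of $C(S)$, dense by the Stone--Weierstrass theorem. Elements of $\mathcal P$ are real analytic and $S$ is connected because $n\ge2$. Therefore:
\begin{equation}\label{eq:analytic}
\text{an element of $\mathcal P$ that is constant on a nonempty open subset of $S$ is constant.}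
\end{equation}

We need an approximation by polynomials that respects both convexity and the action. Averages of rotated copies of $h$ stay in $\mathcal K$; a weight that is invariant under conjugation makes the average equivariant; a weight that is polynomial in $g$ makes it polynomial. With Haar probability measure $dg$ on $SO(n)$, put
\[
P_kh=\int_{SO(n)}\kappa_k(g)\,(gh)\,dg,\qquad\kappa_k(g)=c_k\,(n+\operatorname{tr}g)^k\ge0,\qquad\int\kappa_k\,dg=1 .
\]

\begin{lemma}\label{lem:smoothing}
\begin{itemize}
\item[(a)] $P_k$ is linear and commutes with $O(n)$; $P_k1=1$, $\|P_kh\|\le\|h\|$, and $P_k\mathcal K\subset\mathcal K$.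
\item[(b)] $\delta_k:=\sup_{h\in\mathcal K}\|P_kh-h\|\to0$ as $k\to\infty$.
\item[(c)] For each $k$ there is $d(k)$ with $P_k(C(S))\subset W_{d(k)}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $a\in O(n)$ we have $aP_kh=\int\kappa_k(g)\,(aga^{-1})(ah)\,dg=P_k(ah)$, since $\kappa_k$ and $dg$ are invariant under conjugation by $a$. The other statements hold because $P_kh$ is an average of the functions $gh$, and the inequalities that define $\mathcal K$ survive averaging.

(b) Elements of $\mathcal K$ are $1$-Lipschitz, so $\|gh-h\|\le\|g-e\|\le2$ in the operator norm. Let $\eta>0$. The function $n+\operatorname{tr}g$ attains its maximum $2n$ only at $g=e$, so it is at most some $a<2n$ on the compact set $\{\|g-e\|\ge\eta\}$. Choose $a<a'<2n$ and let $m>0$ be the measure of $\{n+\operatorname{tr}g>a'\}$. Then $c_k^{-1}\ge m\,a'^k$, so $\kappa_k\le(a/a')^k/m$ on $\{\|g-e\|\ge\eta\}$, and $\delta_k\le\int\kappa_k(g)\|g-e\|\,dg\le\eta+2(a/a')^k/m$.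

(c) Fix $e_1\in S$. For $a\in SO(n)$ the substitution $g=ab^{-1}$ gives
\[
(P_kh)(ae_1)=\int_{SO(n)}c_k\,\bigl(n+\operatorname{tr}(ab^{T})\bigr)^k\,h(be_1)\,db,
\]
a polynomial of degree $\le k$ in the entries of $a$. Since $SO(n)$ is transitive on $S$, the function $a\mapsto(P_kh)(ae_1)$ determines $P_kh$, so the range $R$ of $P_k$ is finite-dimensional. The subspace $P_k\mathcal P$ is dense in $R$, hence equal to $R$. It is the increasing union of the subspaces $P_kW_d$, so $R=P_kW_d$ for some $d$, and $P_kW_d\subset W_d$ because $W_d$ is closed and $SO(n)$-invariant.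
\end{proof}

Let $\mathcal K_d=\mathcal K\cap W_d$. It is compact, $O(n)$-invariant, and semialgebraic by (A1): $h\in W_d$ lies in $\mathcal K$ if and only if $h(u)\le1$ for all $u\in S$, and $a''h(u'')\le ah(u)+a'h(u')$ for all $u,u',u''\in S$ and $a,a',a''\ge0$ with $a''u''=au+a'u'$.

\begin{proposition}\label{prop:AR}
$Y$ is a compact AR.
\end{proposition}

\begin{proof}
Let $\alpha_k\colon Y\to\mathcal K_{d(k)}/G$ be induced by $P_k$ and $\beta_k\colon\mathcal K_{d(k)}/G\to Y$ by the inclusion. The space $\mathcal K_{d(k)}/G$ is a compact polyhedron by Section~\ref{sub:semialgebraic}. The equivariant homotopy $(1-t)h+tP_kh$ induces a homotopy from $\mathrm{id}_Y$ to $\beta_k\alpha_k$ with tracks of diameter at most $\delta_k$. By (H), $Y$ is an ANR. It is contractible by the homotopy induced by $h\mapsto(1-t)h$.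
\end{proof}

\subsection{Making functions non-polynomial}
By \eqref{eq:analytic}, a nonconstant function with a flat spot is not polynomial. A flat spot can be created canonically by cutting $h$ off from below at its middle value. For $h=h_A\in\mathcal K$ put
\[
\operatorname{mid}h=\tfrac12(\max h+\min h),\qquad\Xi(h)=\max(h,\operatorname{mid}h).
\]
By \eqref{eq:maxmin}, $0\le\operatorname{mid}h\le1$, so $\Xi(h)$ is the support function of the convex hull of $A$ and the ball $(\operatorname{mid}h)B$. Thus $\Xi\colon\mathcal K\to\mathcal K$ is a continuous $O(n)$-equivariant map and $0\le\Xi(h)\le1$. If $h$ is nonconstant, then $\Xi(h)$ equals $\operatorname{mid}h$ on the nonempty open set $\{h<\operatorname{mid}h\}$ and takes the larger value $\max h$. Hence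
\begin{equation}\label{eq:Xi}
\Xi(h)\notin\mathcal P\qquad\text{for all }h\in\mathcal K\setminus L .
\end{equation}

\begin{lemma}\label{lem:D}
Let $H\subset O(n)$ be a closed subgroup that is not transitive on $S$, let $r\in[0,1]$ and $\varepsilon>0$. There is an $H$-invariant $D\in\mathcal K\setminus\mathcal P$ with $\|D-r\|<\varepsilon$.
\end{lemma}

\begin{proof}
Let $v\in S$ and let $f(u)=\max_{a\in H}\langle av,u\rangle$ be the support function of $\operatorname{conv}(Hv)$. It is $H$-invariant, and $f(u)=1$ exactly for $u\in Hv\ne S$, so $f$ is nonconstant. Put $D=(1-\delta)r+\delta\,\Xi(f)$ with $0<\delta<\min(\varepsilon,1)$. Then $D\in\mathcal K$ is $H$-invariant, $\|D-r\|=\delta\|\Xi(f)-r\|\le\delta$, and $D\notin\mathcal P$ by \eqref{eq:Xi}.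
\end{proof}

For example, if $H=O(2)\times O(1)\subset O(3)$ and $v=e_3$, then $f(u)=|u_3|$, and $\Xi(f)$ belongs to the spindle $\operatorname{conv}(\frac12B\cup\{\pm e_3\})$. For transitive $H$ the lemma fails, since every $H$-invariant function is constant. It is here, too, that $n\ge2$ is visible: on $\mathbb S^0$ every function is polynomial.

\subsection{The non-transitive case, and where the difficulty lies}\label{sub:nontransitive}
We can already prove Theorem~\ref{thm:main} when $G$ is not transitive on $S$. Let $D\in\mathcal K\setminus\mathcal P$ be $G$-invariant and $0<\tau<1$. The maps $h\mapsto P_kh$ and $h\mapsto(1-\tau)P_kh+\tau D$ of $\mathcal K$ to itself are equivariant and move points by at most $\delta_k+2\tau$. The first has values in $\mathcal P$; the second has values outside $\mathcal P$, for otherwise $D\in\mathcal P$. Since $\mathcal P$ is invariant, the induced self-maps of $Y$ have disjoint images, and $Y\cong Q$ by (T) and Proposition~\ref{prop:AR}.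

For transitive $G$ no pair of equivariant maps $\mathcal K\to\mathcal K$ can work. The fixed point set of $G$ is then $L$, an equivariant map sends $L$ into $L$, and two self-maps of $[0,1]$ that are $\frac12$-close to the identity both take the value $\frac12$. On compact subsets of $\mathcal K\setminus L$, however, the invariant function $D$ can be replaced by the equivariant choice $\Xi(P_kh)$. So everything depends on whether there are small maps $Y\to Y\setminus\Lambda$, and such maps do not lift to equivariant maps of $\mathcal K$. They have to be built in the orbit space, from the homotopy groups of punctured neighborhoods of the points $[r]$.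

\subsection{Punctured neighborhoods in $\mathcal K$}
For $r\in[0,1]$ and $\varepsilon>0$ let
\[
U=\{h\in\mathcal K:\|h-r\|<\varepsilon\},\qquad U^*=U\setminus L,\qquad X_d=U^*\cap W_d .
\]
The set $U$ is convex; $U$ and $U^*$ are open in $\mathcal K$; all three sets are $O(n)$-invariant. The set $X_d$ is semialgebraic: it consists of the $h\in\mathcal K_d$ with $|h(u)-r|<\varepsilon$ for all $u$ and $h(u)\ne h(u')$ for some $u,u'$. To contract $U^*$ one would like to move along segments to a point $D$, but a segment may cross $L$. It cannot if it starts in $\mathcal P$ and ends outside $\mathcal P$.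

\begin{lemma}\label{lem:upstairs}
\begin{itemize}
\item[(a)] If $C\subset U^*$ is compact, then for all large $k$ we have $(1-t)h+tP_kh\in U^*$ for $h\in C$, $t\in[0,1]$. In particular $P_kC\subset X_{d(k)}$.
\item[(b)] If $h\in X_d$ and $D\in U\setminus\mathcal P$, then $(1-t)h+tD\in U^*$ for $t\in[0,1]$.
\item[(c)] $U^*$ is weakly contractible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $P_kU\subset U$ because $\|P_kh-r\|=\|P_k(h-r)\|\le\|h-r\|$, so the segments lie in $U$. The distance $\frac12(\max h-\min h)$ from $h$ to the constants is bounded below on $C$ by some $\eta>0$, and $\|(1-t)h+tP_kh-h\|\le\delta_k<\eta$ for large $k$.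

(b) The segment lies in $U$. If $(1-t)h+tD$ were constant for some $t>0$, then $D\in W_d$; and for $t=0$ the point is $h\notin L$.

(c) Lemma~\ref{lem:D} for the trivial group gives $D\in U\setminus\mathcal P\subset U^*$. A map $\mathbb S^j\to U^*$ is homotopic in $U^*$ to a map into some $X_d$ by (a), and then to the constant $D$ by (b).
\end{proof}

\section{The exceptional cases}\label{sec:plane}

Let $n=2$ and $G\in\{SO(2),O(2)\}$. A linear model shows what to expect. Elements of $W_d$ modulo constants are trigonometric polynomials $\operatorname{Re}\sum_{j=1}^dw_je^{ij\vartheta}$, so $W_d/\mathbb R=\mathbb C^d$; rotations act by $w_j\mapsto\lambda^jw_j$, $|\lambda|=1$, and the reflection $\vartheta\mapsto-\vartheta$ acts by $w_j\mapsto\bar w_j$. The map $z_j\mapsto w_j=z_j^{\,j}$ is the quotient of $\mathbb C^d$ by the finite group $\Phi$ of diagonal matrices with $j$th roots of unity in place $j$, and it turns scalar multiplication by $\lambda$ into the rotation action. Hence $(\mathbb C^d\setminus0)/SO(2)\simeq\mathbb{CP}^{d-1}/\Phi$. The group $\Phi$ lies in a connected group acting on $\mathbb{CP}^{d-1}$, so it acts trivially on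 cohomology, and the quotient has the rational cohomology of $\mathbb{CP}^{d-1}$. Complex conjugation acts by $(-1)^i$ on $H^{2i}$. So degree $2$ survives only for $SO(2)$, while degree $4$ survives for both groups once $d\ge3$. The proof below finds a class in degree $4$ in the orbit space of $\mathcal K\setminus L$.

\begin{proposition}\label{prop:plane}
If $n=2$ and $G\in\{SO(2),O(2)\}$, then $Y\not\cong Q$.
\end{proposition}

\begin{proof}
Let $X=\mathcal K\setminus L$, so that $X/G=Y\setminus\Lambda$.

\emph{Step 1: $H_4(Y\setminus\Lambda;\mathbb Q)\ne0$.} For $x\in X$ the stabilizer $G_x$ is finite: an infinite closed subgroup of $O(2)$ contains $SO(2)$, which would make $x$ constant. We compare $X/G$ with the quotient of a free action. Let $V$ be the Stiefel manifold of orthonormal $2$-frames in $\mathbb R^8$, that is, of $8\times2$ matrices $v$ with $v^{T}v=I$, with the free action $g\cdot v=vg^{-1}$ of $O(2)$. It is a bundle over $\mathbb S^7$ with fiber $\mathbb S^6$, so it is compact and $5$-connected, and $H^i(V;\mathbb Q)=0$ for $0<i\le5$. Let $E=(X\times V)/G$ for the diagonal action. We compute $H^4(E;\mathbb Q)$ by means of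 the two projections.

The map $V\to V/G$ is a principal $G$-bundle, so $E\to V/G$ is a fiber bundle with fiber $X$. By Lemma~\ref{lem:upstairs}(c) with $r=0$ and $\varepsilon=2$, for which $U=\mathcal K$, the fiber is weakly contractible. So $E\to V/G$ is a weak homotopy equivalence and induces an isomorphism in singular cohomology. The space $E$ is locally the product of a manifold with the open subset $X$ of the convex set $\mathcal K$, hence locally contractible, and (S1) gives $H^4(E;\mathbb Q)\cong H^4(V/G;\mathbb Q)$. The latter group is nonzero. A complex line in $\mathbb C^4=\mathbb R^8$ is an oriented real plane, which gives maps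
\[
\mathbb{CP}^3\to V/SO(2)\to V/G\to V/O(2)=Gr_2(\mathbb R^8).
\]
The tautological plane bundle over $Gr_2(\mathbb R^8)$ pulls back to the real bundle $\gamma_{\mathbb R}$ underlying the tautological line bundle $\gamma$ over $\mathbb{CP}^3$, and
\[
p_1(\gamma_{\mathbb R})=-c_2(\gamma\oplus\bar\gamma)=c_1(\gamma)^2\ne0\quad\text{in }H^4(\mathbb{CP}^3;\mathbb Q).
\]
So the pullback of $p_1$ to $V/G$ is a nonzero class.

The map $E\to X/G$ is surjective. It is closed, because $X\times V\to X$ is closed ($V$ is compact) and $X\to X/G$ is closed. Its fiber over $Gx$ is $(Gx\times V)/G\cong V/G_x$, which is connected. As $V\to V/G_x$ is a finite covering of manifolds, $H^i(V/G_x;\mathbb Q)=H^i(V;\mathbb Q)^{G_x}=0$ for $0<i\le5$; this is where finiteness of the stabilizers and rational coefficients are used. By (S3), $H^4(X/G;\mathbb Q)\cong H^4(E;\mathbb Q)\ne0$. Since $Y\setminus\Lambda$ is open in the ANR $Y$, this group is singular cohomology, the dual of $H_4(Y\setminus\Lambda;\mathbb Q)$.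

\emph{Step 2: $H_5(Y\setminus\{[\frac12]\};\mathbb Q)\ne0$.} We do not know how an arc may sit in $Q$, but we know how a point does, so we pass from the arc to one of its points. Let
\[
Y_1=Y\setminus\{[s]:s\ge\tfrac12\},\qquad Y_2=Y\setminus\{[s]:s\le\tfrac12\}.
\]
These sets are open, $Y_1\cup Y_2=Y\setminus\{[\frac12]\}$ and $Y_1\cap Y_2=Y\setminus\Lambda$. The homotopy $h\mapsto(1-t)h$ contracts $Y_1$ to $[0]$: nonconstant functions stay nonconstant for $t<1$, and constants $s<\frac12$ stay below $\frac12$. The homotopy $h\mapsto(1-t)h+t$ contracts $Y_2$ to $[1]$: nonconstant functions stay nonconstant for $t<1$, and constants $s>\frac12$ stay above $\frac12$. The Mayer--Vietoris sequence gives $H_5(Y\setminus\{[\frac12]\};\mathbb Q)\cong H_4(Y\setminus\Lambda;\mathbb Q)\ne0$.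

\emph{Step 3.} The complement of a point in $Q$ is contractible. By (K) the point may be taken to be $0=(0,0,\dots)$, and $x\mapsto(1-t)x+t(1,1,\dots)$ contracts $Q\setminus\{0\}$, all coordinates being at least $t$. By Step 2, $Y\not\cong Q$.
\end{proof}

\section{A transfer for orbit spaces}\label{sec:transfer}

Let $N\subset G$ be closed subgroups of $O(n)$. We want to deduce the vanishing of cohomology of $X/G$ from that of $X/N$. The following result is due to Oliver \cite{Oliver76,Oliver86}; we give a proof in the case that we need.

\begin{proposition}\label{prop:transfer}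
Let $N\subset G\subset O(n)$ be closed subgroups, $W$ a polynomial representation of $G$, $X\subset W$ a $G$-invariant subset, $\Gamma$ an abelian group, and $p\colon X/N\to X/G$ the projection. There is a homomorphism $t\colon H^*(X/N;\Gamma)\to H^*(X/G;\Gamma)$ with $t\circ p^*=\chi(G/N)\cdot\mathrm{id}$. In particular, $p^*$ is injective if $\chi(G/N)=1$.
\end{proposition}

If $N$ has finite index, $p$ has finite fibers and $t$ is summation over the fiber, each point being counted as often as it is hit by the map $G/N\to p^{-1}(Gx)$, $gN\mapsto Ng^{-1}x$. In general the fibers are infinite. We select a finite subset of each fiber, the critical $N$-orbits of one $N$-invariant function $\psi$, and weight its points by vector field indices on $G/N$. The Poincar\'e--Hopf theorem makes the weights add up to $\chi(G/N)$, and homotopy invariance of the index makes them consistent when critical points merge or split.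

\subsection{Indices}\label{sub:index}
Let $v$ be a continuous vector field on a closed manifold $M$, and $\Omega\subset M$ an open set in which the zero set of $v$ is compact. Perturb $v$ slightly near this zero set to a field with nondegenerate zeros, and add up the signs of the determinants of the linearizations at the zeros in $\Omega$. The result $\operatorname{ind}(v,\Omega)\in\mathbb Z$ depends only on $v$ near its zero set in $\Omega$, is additive for disjoint unions, is invariant under diffeomorphisms, and is constant along a homotopy of vector fields without zeros on the frontier of $\Omega$. The Poincar\'e--Hopf theorem says $\operatorname{ind}(v,M)=\chi(M)$. No orientation is needed; if $\dim M=0$, every point is a zero of index $1$.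

\begin{example}\label{ex:rayleigh}
Let $G=SO(3)$ act by conjugation on the space $W$ of symmetric $3\times3$ matrices, and let $N\cong O(2)$ be the stabilizer of the line $\mathbb Re_3$, so that $G/N=\mathbb{RP}^2$ and $\chi(G/N)=1$. Take $\psi(y)=\langle ye_3,e_3\rangle$. For $x\in W$ the function $gN\mapsto\psi(g^{-1}xg)=\langle x\,ge_3,ge_3\rangle$ is the Rayleigh quotient of $x$ on $\mathbb{RP}^2$. Its critical points are the eigenlines of $x$, and they correspond to the matrices $y=g^{-1}xg$ that have $e_3$ as an eigenvector. Since $N$ conjugates the complementary $2\times2$ block by all of $O(2)$, the $N$-orbit of such a $y$ is determined by the eigenvalue $\psi(y)$. So over the point $\lambda_1\le\lambda_2\le\lambda_3$ of $W/G$ the selected points are the distinct eigenvalues. In affine coordinates $(t_j)_{j\ne i}$ centered at the $i$th eigenline, the Rayleigh quotient is $\lambda_i+\sum_{j\ne i}(\lambda_j-\lambda_i)t_j^2/(1+|t|^2)$, so a simple eigenvalue $\lambda_i$ has weight $\operatorname{sign}\prod_{j\ne i}(\lambda_j-\lambda_i)$. For $\lambda_1<\lambda_2<\lambda_3$ the weights are $+1,-1,+1$. For $\lambda_1=\lambda_2<\lambda_3$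 the eigenvalue $\lambda_3$ has weight $+1$, and the circle of eigenlines of the double eigenvalue has index $\chi(\mathbb{RP}^2)-1=0$, the sum of the two weights that have merged; see Figure~\ref{fig:Z}. (Here one could also follow the largest eigenvalue alone; the signed count is what makes sense for an arbitrary $\psi$.)
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\draw[thick] (-1.5,1)--(1.5,1)--(-1.5,-0.4)--(1.5,-0.4);
\node[above] at (0,1) {$\lambda_3$, weight $+1$};
\node[below] at (0,-0.4) {$\lambda_1$, weight $+1$};
\node[right] at (0.35,0.22) {$\lambda_2$, weight $-1$};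
\fill (1.5,1) circle (1.6pt) node[right] {weight $0$};
\fill (-1.5,-0.4) circle (1.6pt) node[left] {weight $0$};
\draw[->] (0,-0.95)--(0,-1.4);
\draw[thick] (-1.5,-1.6)--(1.5,-1.6);
\node[below] at (-1.5,-1.6) {$\lambda_2=-1$};
\node[below] at (1.5,-1.6) {$\lambda_2=1$};
\end{tikzpicture}
\caption{Symmetric $3\times3$ matrices with eigenvalues $-1=\lambda_1\le\lambda_2\le\lambda_3=1$, up to conjugation, form an interval. Above each point lie the distinct eigenvalues, each weighted by the index of the corresponding critical set of the Rayleigh quotient on $\mathbb{RP}^2$. The weights over each point add up to $\chi(\mathbb{RP}^2)=1$, and where two sheets merge their weights add.}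
\label{fig:Z}
\end{figure}

\subsection{A function with finitely many critical orbits}
Fix a $G$-invariant inner product on $W$. The difficulty is that a single function must work on all $G$-orbits at once. A polynomial has only finitely many critical values on each orbit, so it suffices to bound the number of critical $N$-orbits on one level. For $\ell$ critical orbits to share a level, $\ell-1$ conditions must hold, while the $G$-orbits depend on at most $\dim W$ parameters. So a generic $\psi$ has fewer than $\dim W+2$ critical $N$-orbits on each level of each $G$-orbit. The proof makes this count precise.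

\begin{lemma}\label{lem:psi}
There is an $N$-invariant polynomial $\psi$ on $W$ such that for every $x\in W$ the critical set of $\psi|_{Gx}$ is a finite union of $N$-orbits.
\end{lemma}

\begin{proof}
Let $w=\dim W$ and $\ell=w+2$. Let $\mathfrak n\subset\mathfrak g$ be the Lie algebras, $\xi_1,\dots,\xi_{\dim G}$ a basis of $\mathfrak g$, and $\mathcal E_m$ the space of $N$-invariant polynomials of degree $\le m$ on $W$.

\emph{Possible differentials.} For $y\in W$ the tangent space of $Gy$ at $y$ is $T_y=\mathfrak gy$. The stabilizer $N_y$ acts on $T_y$ and preserves $\mathfrak ny$. The differential at $y$ of an $N$-invariant function on $Gy$ vanishes on $\mathfrak ny$ and is $N_y$-invariant, so it lies in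
\[
I_y=\{\alpha\in T_y^*:\ \alpha|_{\mathfrak ny}=0,\ \alpha\text{ is $N_y$-invariant}\},\qquad c(y):=\dim I_y=\dim(T_y/\mathfrak ny)^{N_y}.
\]
Thus $c(y)$ is the number of conditions for $y$ to be critical. Note that $c(ay)=c(y)$ for $a\in N$. We recall the slice theorem for the action of $N$ on the manifold $\mathcal O=Gy$. Identify $T_y/\mathfrak ny$ with the orthogonal complement of $\mathfrak ny$ in $T_y$, let $\Sigma_y$ be a small ball about $0$ in it, and let $N\times_{N_y}\Sigma_y$ be the quotient of $N\times\Sigma_y$ by $(ga,v)\sim(g,av)$, $a\in N_y$. Then $N\times_{N_y}\Sigma_y$ is $N$-diffeomorphic to an arbitrarily small open neighborhood of $Ny$ in $\mathcal O$ (a \emph{tube}), with $[e,0]\mapsto y$ and with differential along $\Sigma_y$ at this point the inclusion into $T_y$.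

\emph{Interpolation.} Let $\mathcal T\subset W^\ell$ be the set of tuples $\mathbf y=(y_1,\dots,y_\ell)$ that lie in one $G$-orbit $\mathcal O$ and in pairwise distinct $N$-orbits. Consider
\[
J_m(\mathbf y)\colon\mathcal E_m\to\bigoplus_{j=1}^\ell(\mathbb R\oplus I_{y_j}),\qquad\psi\mapsto\bigl(\psi(y_j),\,d(\psi|_{\mathcal O})_{y_j}\bigr)_j .
\]
We claim that for each $\mathbf y\in\mathcal T$ this map is onto for large $m$. Let $s_j\in\mathbb R$ and $\alpha_j\in I_{y_j}$. On disjoint tubes around the orbits $Ny_j$ take the functions $[g,v]\mapsto\beta_j(|v|)\,(s_j+\alpha_j(v))$, where $\beta_j$ is smooth, equal to $1$ near $0$ and to $0$ near the radius of $\Sigma_{y_j}$; they are well defined since $\alpha_j$ is $N_{y_j}$-invariant. Extending by zero gives an $N$-invariant smooth function $f$ on $\mathcal O$ with $f(y_j)=s_j$, $df_{y_j}=\alpha_j$. As $\mathcal O$ is a compact submanifold, $f$ extends smoothly to $W$, and the Weierstrass theorem in $C^1$ on a ball containing $\mathcal O$ gives polynomials converging to $f$ in $C^1(\mathcal O)$. Averaging over $N$ is continuous on $C^1(\mathcal O)$, fixes $f$, and sends polynomials to $N$-invariant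 polynomials. So the increasing union of the images of the $J_m(\mathbf y)$ is a dense subspace of a finite-dimensional space, and the claim follows.

\emph{One degree for all tuples.} Embed $I_y$ in $\mathbb R^{\dim G}$ by $\alpha\mapsto(\alpha(\xi_iy))_i$, which is injective since the $\xi_iy$ span $T_y$. In a basis of $\mathcal E_m$ the map $J_m(\mathbf y)$ becomes a matrix whose entries $\psi(y_j)$ and $D\psi(y_j)(\xi_iy_j)$ are polynomials on $W^\ell$. Fix $\mathbf c=(c_1,\dots,c_\ell)$, and let $\mathcal Z_m\subset W^\ell$ be the algebraic set where this matrix has rank less than $\ell+\sum c_j$. On the part $\mathcal T_{\mathbf c}$ of $\mathcal T$ where $c(y_j)=c_j$ for all $j$, the map $J_m(\mathbf y)$ is onto if and only if $\mathbf y\notin\mathcal Z_m$. The sets $\mathcal Z_m$ decrease with $m$, since $\mathcal E_m\subset\mathcal E_{m+1}$, so they stabilize by the Hilbert basis theorem. By the claim $\mathcal T_{\mathbf c}\cap\bigcap_m\mathcal Z_m=\emptyset$, hence $\mathcal T_{\mathbf c}\cap\mathcal Z_m=\emptyset$ for large $m$. There are finitely many $\mathbf c$. Fix $m$ such that $J_m(\mathbf y)$ is onto for all $\mathbf y\in\mathcal T$,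 and write $\mathcal E=\mathcal E_m$.

\emph{Strata.} We show that a point can move in only $c(y)$ directions transverse to its $N$-orbit without changing its symmetry; these directions will cancel the $c(y)$ conditions for criticality. The \emph{type} of $y$ is the conjugacy class of $N_y$ in $N$. A compact Lie group has finitely many types on a representation. Let $b_\tau$ be the dimension of the $N$-orbits of type $\tau$. The following sets are semialgebraic by (A1):
\begin{itemize}
\item the points $y$ of the type of a closed subgroup $H\subset N$, given by $\exists a\in N\ \forall g\in N\ (gy=y\Leftrightarrow a^{-1}ga\in H)$;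
\item the points with $c(y)\ge c$, given by the existence of $\lambda_1,\dots,\lambda_c\in W^*$ that vanish on $\eta y$ for $\eta$ in a basis of $\mathfrak n$, satisfy $\lambda_j(a\xi_iy)=\lambda_j(\xi_iy)$ for all $i,j$ and all $a\in N$ with $ay=y$, and have linearly independent vectors $(\lambda_j(\xi_iy))_i$;
\item the set $\mathcal T$, given by $\exists g_j\in G\ (y_j=g_jy_1)$ and $\forall a\in N\ (ay_i\ne y_j)$ for $i\ne j$.
\end{itemize}
Let $\mathcal O$ be a $G$-orbit and $y\in\mathcal O$ of type $\tau$. A point $[g,v]$ of a tube around $Ny$ has stabilizer $g(N_y)_vg^{-1}$. If this is conjugate to $N_y$, then $(N_y)_v\subset N_y$ has the same dimension and the same number of components as $N_y$, so $(N_y)_v=N_y$. Hence the points of type $\tau$ in the tube form the submanifold $(N/N_y)\times\Sigma_y^{N_y}$ of dimension $b_\tau+c(y)$. By (A3),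
\begin{equation}\label{eq:stratum}
\dim\{y\in\mathcal O:\ y\text{ has type }\tau,\ c(y)=c\}\le b_\tau+c .
\end{equation}

\emph{The count.} For $\sigma=(\tau_j,c_j)_{j\le\ell}$ let $\mathcal T_\sigma\subset\mathcal T$ consist of the tuples with $y_j$ of type $\tau_j$ and $c(y_j)=c_j$. The fibers of $\mathcal T_\sigma\to\theta(W)$, $\mathbf y\mapsto\theta(y_1)$, consist of tuples in a single $G$-orbit, so they have dimension at most $\sum(b_{\tau_j}+c_j)$ by \eqref{eq:stratum}. As $\dim\theta(W)\le w$, (A4) gives $\dim\mathcal T_\sigma\le w+\sum(b_{\tau_j}+c_j)$. Let
\[
\mathcal B_\sigma=\{(\psi,\mathbf y)\in\mathcal E\times\mathcal T_\sigma:\ D\psi(y_j)(\xi_iy_j)=0\ \text{for all }i,j,\quad\psi(y_1)=\dots=\psi(y_\ell)\},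
\]
the semialgebraic set of pairs in which all $y_j$ are critical for $\psi|_{Gy_1}$ on one level. Its fiber over $\mathbf y$ is the preimage under the surjection $J_m(\mathbf y)$ of the line $\{(s,0)_j:s\in\mathbb R\}$, a linear subspace of codimension $\ell-1+\sum c_j$. By (A4),
\[
\dim\mathcal B_\sigma\le w+\sum(b_{\tau_j}+c_j)+\dim\mathcal E-(\ell-1)-\sum c_j=\dim\mathcal E-1+\sum b_{\tau_j}.
\]
If $(\psi,\mathbf y)\in\mathcal B_\sigma$, then $(\psi,\mathbf y')\in\mathcal B_\sigma$ for all $\mathbf y'\in Ny_1\times\dots\times Ny_\ell$, because $N$ preserves $\psi$, the $G$-orbit, types and $c$. So the nonempty fibers of $\mathcal B_\sigma\to\mathcal E$ have dimension at least $\sum b_{\tau_j}$, and by (A4) the image of $\mathcal B_\sigma$ in $\mathcal E$ has dimension at most $\dim\mathcal E-1$. There are finitely many $\sigma$. Choose $\psi\in\mathcal E$ outside all these images.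

\emph{Conclusion.} For each $x$, every level of $\psi|_{Gx}$ contains at most $\ell-1$ critical $N$-orbits. The set of critical values of $\psi|_{Gx}$ is a semialgebraic subset of $\mathbb R$ by (A1) and has measure zero by Sard's theorem, so it is finite.
\end{proof}

\subsection{Weights}
Fix $\psi$ as in Lemma~\ref{lem:psi}. The orbits $Gx$ vary with $x$, even in dimension, so we pull everything back to the fixed manifold $G/N$, equipped with a $G$-invariant Riemannian metric. For $x\in W$ let
\[
\varphi_x(gN)=\psi(g^{-1}x),\qquad v_x=\operatorname{grad}\varphi_x .
\]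
The function $\varphi_x$ is well defined because $\psi$ is $N$-invariant, and $v_x(z)$ is continuous in $(x,z)\in W\times G/N$. From $\varphi_{ax}=\varphi_x\circ a^{-1}$ we get $v_{ax}=a_*v_x$ for $a\in G$. The maps $G\to G/N$ and $G\to Gx$, $g\mapsto g^{-1}x$, are submersions, and $\varphi_x$ and $\psi|_{Gx}$ pull back to the same function on $G$. So $gN$ is a zero of $v_x$ if and only if $g^{-1}x$ is critical for $\psi|_{Gx}$.

Let $\mathcal C=\{y\in X: D\psi(y)(\xi_iy)=0\text{ for all }i\}$ be the set of $y\in X$ that are critical for $\psi|_{Gy}$. It is closed in $X$ and $N$-invariant. Let $\pi\colon\mathcal C/N\to X/G$ be the restriction of $p$. The map $p$ is closed because $X\to X/G$ is, and $\mathcal C/N$ is closed in $X/N$; so $\pi$ is closed. It has finite fibers by Lemma~\ref{lem:psi}.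

For $x\in X$ define $e_x\colon G/N\to X/N$ by $e_x(gN)=Ng^{-1}x$. Then $e_x(z)$ is continuous in $(x,z)$, $e_{ax}(az)=e_x(z)$, the image of $e_x$ is $p^{-1}(Gx)$, and the zero set of $v_x$ is the disjoint union of the finitely many compact sets $e_x^{-1}(c)$, $c\in\pi^{-1}(Gx)$. Define the \emph{weight} $\mu(c)=\operatorname{ind}(v_x,\Omega)$, where $\Omega$ is an open neighborhood of $e_x^{-1}(c)$ containing no other zeros. Replacing $x$ by $ax$ transports $v_x$ and $e_x^{-1}(c)$ by the diffeomorphism $a$, so $\mu(c)$ depends only on $c$. By additivity and Poincar\'e--Hopf,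
\begin{equation}\label{eq:sum}
\sum_{c\in\pi^{-1}(y)}\mu(c)=\chi(G/N)\qquad\text{for all }y\in X/G .
\end{equation}

\begin{lemma}\label{lem:weights}
Let $y_0\in X/G$, $\pi^{-1}(y_0)=\{c_1,\dots,c_s\}$, and let $V_i\ni c_i$ be disjoint open subsets of $X/N$. For all $y$ in a neighborhood of $y_0$ we have $\pi^{-1}(y)\subset\bigcup_iV_i$ and $\sum_{c\in\pi^{-1}(y)\cap V_i}\mu(c)=\mu(c_i)$ for each $i$.
\end{lemma}

\begin{proof}
Let $y_0=Gx_0$. Choose open sets $\Omega_i\supset e_{x_0}^{-1}(c_i)$ in $G/N$ with $\overline{\Omega_i}\subset e_{x_0}^{-1}(V_i)$; the closures are disjoint. The field $v_{x_0}$ has no zeros on the compact set $G/N\setminus\bigcup\Omega_i$. By compactness there is $\delta>0$ such that for $x\in W$ with $|x-x_0|<\delta$ all zeros of $v_x$ lie in $\bigcup\Omega_i$, and such that $e_x(\overline{\Omega_i})\subset V_i$ for all $i$ if moreover $x\in X$. Take such an $x\in X$. Every $c\in\pi^{-1}(Gx)$ is $e_x(z)$ for a zero $z$, which lies in some $\Omega_j$, and then $c\in V_j$. As the $V_i$ are disjoint, the zeros of $v_x$ in $\Omega_i$ are exactly the points of the sets $e_x^{-1}(c)$ with $c\in\pi^{-1}(Gx)\cap V_i$. So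 the sum in question is $\operatorname{ind}(v_x,\Omega_i)$. Along the segment from $x_0$ to $x$ in $W$, which need not lie in $X$, the fields have no zeros on the frontier of $\Omega_i$, because the frontier misses $\bigcup\Omega_j$. Hence $\operatorname{ind}(v_x,\Omega_i)=\operatorname{ind}(v_{x_0},\Omega_i)=\mu(c_i)$. Since $X\to X/G$ is open, the orbits of such $x$ form a neighborhood of $y_0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:transfer}]
A section of $\pi_*\Gamma$ over an open set $O\subset X/G$ is a locally constant function $s\colon\pi^{-1}(O)\to\Gamma$. Put $(\operatorname{Tr}s)(y)=\sum_{c\in\pi^{-1}(y)}\mu(c)s(c)$. Given $y_0\in O$, take the $V_i$ in Lemma~\ref{lem:weights} so small that $s$ is defined and constant on $V_i\cap\mathcal C/N$; then $(\operatorname{Tr}s)(y)=\sum_i\mu(c_i)s(c_i)$ for $y$ near $y_0$. So $\operatorname{Tr}s$ is locally constant, and $\operatorname{Tr}\colon\pi_*\Gamma\to\Gamma$ is a map of sheaves on $X/G$. By \eqref{eq:sum}, its composite with the natural map $\Gamma\to\pi_*\Gamma$ is multiplication by $\chi(G/N)$. By (S3), $H^*(X/G;\pi_*\Gamma)=H^*(\mathcal C/N;\Gamma)$, and under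 this identification $\Gamma\to\pi_*\Gamma$ induces $\pi^*=\iota^*p^*$, where $\iota\colon\mathcal C/N\to X/N$ is the inclusion. Let $t$ be the composite
\[
H^*(X/N;\Gamma)\xrightarrow{\ \iota^*\ }H^*(\mathcal C/N;\Gamma)=H^*(X/G;\pi_*\Gamma)\xrightarrow{\ \operatorname{Tr}_*\ }H^*(X/G;\Gamma).
\]
Then $t\circ p^*=\operatorname{Tr}_*\circ\pi^*=\chi(G/N)\cdot\mathrm{id}$.
\end{proof}

\section{Punctured neighborhoods in the orbit space}\label{sec:punctured}

In this section and the next, $(n,G)$ is not exceptional; this covers every closed subgroup of $O(n)$ for $n\ge3$. We need a subgroup that is small enough to be non-transitive, so that Lemma~\ref{lem:D} applies, and large enough to have $\chi(G/N)=1$, so that the transfer loses nothing with any coefficients. Let $T$ be a maximal torus of $G$ and $N=N_G(T)$ its normalizer. For $G=O(3)$ this is $N=O(2)\times O(1)$, which fixes the spindle of Section~\ref{sec:support}, and $G/N=\mathbb{RP}^2$. For $G=SO(2)$ or $O(2)$ it is $N=G$, which is transitive. We write $H_0$ for the identity component of a group $H$.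

\begin{lemma}\label{lem:groups}
\begin{itemize}
\item[(i)] $\chi(G/N)=1$.
\item[(ii)] $N$ is not transitive on $S$.
\item[(iii)] For every $g\in G$ the closed subgroup $\overline{\langle g\rangle}$ is not transitive on $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The connected group $N_0$ acts on $T$ by conjugation, and $\operatorname{Aut}T$ is discrete, so $T$ is a central maximal torus of $N_0$. The conjugates of a maximal torus cover a compact connected Lie group, so $N_0=T$. A coset $gN$ is fixed by $T$ if and only if $g^{-1}Tg\subset N$, that is, $g^{-1}Tg\subset N_0=T$ by connectedness, that is, $g\in N$. So $eN$ is the only fixed point of $T$ on $G/N$. If $G/N$ is finite, the connected group $T$ fixes all of it, and $G/N$ is a point. Otherwise take a one-parameter subgroup dense in $T$. The vector field that it generates on $G/N$ vanishes only at $eN$. In the exponential chart of an invariant metric at $eN$ the field is linear and skew-symmetric with an isolated zero, hence invertible; its eigenvalues come in pairs $\pm i\beta$, so its determinant is positive and the index is $1$. By Poincar\'e--Hopf, $\chi(G/N)=1$.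

(ii), (iii) Let $H$ be $N$ or $\overline{\langle g\rangle}$. In both cases $H_0$ is a torus, in the second because $H$ is compact abelian. Suppose $H$ is transitive. Then $S$ is a finite disjoint union of closed $H_0$-orbits, so $H_0$ is transitive since $S$ is connected. As $H_0$ is abelian and transitive, all stabilizers coincide, and an element of $O(n)$ fixing all of $S$ is the identity. So $H_0$ is homeomorphic to $\mathbb S^{n-1}$. A torus of positive dimension is not simply connected, so $n=2$ and $H_0=SO(2)\subset G$, which is excluded.
\end{proof}

Parts (ii) and (iii) are the only places where the hypothesis on $(n,G)$ enters the proof of the positive case.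

\begin{proposition}\label{prop:punctured}
For all $r\in[0,1]$ and $\varepsilon>0$, the space $Z=U^*/G=\{y\in Y:\rho(y,[r])<\varepsilon\}\setminus\Lambda$ is weakly contractible.
\end{proposition}

\begin{proof}
The space $Z$ is open in the ANR $Y$, and it is nonempty and path connected by Lemma~\ref{lem:upstairs}(c). We show that it is simply connected and that $\tilde H_*(Z;\mathbb Z)=0$; the Hurewicz theorem then gives $\pi_j(Z)=0$ for all $j$.

\emph{Fundamental group.} The transfer sees only homology, so loops need a separate argument. Let $\omega$ be a loop in $Z$ at $q(h_0)$. Paths lift through orbit maps of compact Lie groups \cite[Theorem~II.6.2]{BredonG}, so after translating the lift, $\omega=q\gamma$ for a path $\gamma$ in $U^*$ from $h_0$ to $gh_0$, for some $g\in G$. By Lemmas~\ref{lem:groups}(iii) and \ref{lem:D} there is $D\in U^*$ with $gD=D$. Let $\beta$ be a path in $U^*$ from $h_0$ to $D$ and $\bar\beta$ its reverse. Then $g\beta$ runs from $gh_0$ to $D$, and $\gamma*(g\beta)*\bar\beta$ is a loop in $U^*$, null-homotopic by Lemma~\ref{lem:upstairs}(c). Its image $\omega*q\beta*q\bar\beta\simeq\omega$ is null-homotopic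 in $Z$.

\emph{The polynomial part bounds in $Z$.} Both the transfer and the contraction along segments are available on the finite-dimensional pieces $X_d$, so we start there. Let $\mathbb F$ be a field and let $X_d\ne\emptyset$. By Lemmas~\ref{lem:groups}(ii) and \ref{lem:D} there is an $N$-invariant $D\in U\setminus\mathcal P$. By Lemma~\ref{lem:upstairs}(b), $(1-t)h+tD$ is an $N$-equivariant homotopy in $U^*$ from the inclusion of $X_d$ to a constant. So $X_d/N\to U^*/N$ is null-homotopic, and by (S2) the bottom map in the commutative square
\[
\begin{array}{ccc}
\tilde H^*(Z;\mathbb F)&\longrightarrow&\tilde H^*(X_d/G;\mathbb F)\\[2pt]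
\downarrow&&\downarrow{\scriptstyle p^*}\\[2pt]
\tilde H^*(U^*/N;\mathbb F)&\longrightarrow&\tilde H^*(X_d/N;\mathbb F)
\end{array}
\]
is zero. By Proposition~\ref{prop:transfer} with $W=W_d$ and Lemma~\ref{lem:groups}(i), $p^*$ is injective on $H^*$. It is injective on $\tilde H^*$ as well: if $p^*x$ is a constant class, then $x$ minus the same constant lies in $\ker p^*=0$. So the top map is zero. The spaces $Z$ and $X_d/G$ are locally contractible, the latter being homeomorphic to a semialgebraic set. By (S1) the top map is a map of singular cohomology, which over a field is the dual of $\tilde H_*(X_d/G;\mathbb F)\to\tilde H_*(Z;\mathbb F)$. Hence this map is zero too.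

\emph{Every cycle is polynomial up to homotopy.} A class in $\tilde H_*(Z;\mathbb F)$ comes from a nonempty compact subset $C'\subset Z$. Apply Lemma~\ref{lem:upstairs}(a) to the compact invariant set $q^{-1}(C')$: the inclusion $C'\to Z$ is homotopic to a map that factors through $X_{d(k)}/G\to Z$. So the class is zero, and $\tilde H_*(Z;\mathbb F)=0$ for every field. By the universal coefficient theorem, $\tilde H_i(Z;\mathbb Z)\otimes\mathbb Q=0$ and $\operatorname{Tor}(\tilde H_i(Z;\mathbb Z),\mathbb F_p)=0$ for all primes $p$. Thus $\tilde H_i(Z;\mathbb Z)$ is torsion and torsion-free, hence zero.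
\end{proof}

\section{Pushing off the arc of balls}\label{sec:zset}

A closed subset of a compact metric space is a \emph{Z-set} if the identity can be approximated arbitrarily closely by maps whose images miss it. We show that $\Lambda$ is a Z-set in $Y$. The map is built on an approximating polyhedron, one skeleton at a time, and for this small spheres in $Y\setminus\Lambda$ must bound small balls in $Y\setminus\Lambda$, uniformly.

\begin{lemma}\label{lem:uniform}
For each $\varepsilon>0$ there is $\lambda(\varepsilon)\in(0,\varepsilon]$ such that every map $\mathbb S^j\to Y\setminus\Lambda$, $j\ge0$, with image of diameter $<\lambda(\varepsilon)$ extends to a map $\mathbb B^{j+1}\to Y\setminus\Lambda$ with image of diameter $<\varepsilon$.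
\end{lemma}

\begin{proof}
Put $\eta=\varepsilon/8$. Embed $Y$ isometrically in the Banach space $C(Y)$ by $y\mapsto\rho(y,\cdot)$, and let $\phi$ be a retraction onto $Y$ of an open neighborhood of $Y$. By compactness of $Y$ there is $\delta\in(0,\eta]$ such that $y\in Y$ and $\|x-y\|<\delta$ imply that $\phi(x)$ is defined and $\|\phi(x)-y\|<\eta/3$. Put $\lambda(\varepsilon)=\delta$, and let $f\colon\mathbb S^j\to Y\setminus\Lambda$ have image of diameter $<\delta$.

Suppose first that some point $y$ of the image has distance at least $\eta$ from $\Lambda$. View $\mathbb B^{j+1}$ as the cone over $\mathbb S^j$ and extend $f$ by $\phi((1-t)f(x)+ty)$. The image lies within $\eta/3$ of $y$, so it misses $\Lambda$ and has diameter less than $\varepsilon$. Otherwise some point of the image is within $\eta$ of some $[r]$, and the whole image lies in $\{y:\rho(y,[r])<2\eta\}\setminus\Lambda$. This set is weakly contractible by Proposition~\ref{prop:punctured}, and it has diameter at most $4\eta<\varepsilon$.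
\end{proof}

\begin{proposition}\label{prop:zset}
For every $\varepsilon>0$ there is a map $\sigma\colon Y\to Y\setminus\Lambda$ that is $\varepsilon$-close to $\mathrm{id}_Y$.
\end{proposition}

\begin{proof}
Take $\alpha=\alpha_k\colon Y\to P$ and $\beta=\beta_k\colon P\to Y$ from the proof of Proposition~\ref{prop:AR}, with $P$ a compact polyhedron and $\delta_k<\varepsilon/2$. It suffices to find $\beta'\colon P\to Y\setminus\Lambda$ that is $\varepsilon/2$-close to $\beta$, and to put $\sigma=\beta'\alpha$. Let $m=\dim P$, $\varepsilon_m=\varepsilon/6$ and $\varepsilon_{i-1}=\lambda(\varepsilon_i)/3\le\varepsilon_i/3$ for $i=m,\dots,1$. Triangulate $P$ so finely that $\operatorname{diam}\beta(\Delta)<\varepsilon_0$ for every simplex $\Delta$. The set $Y\setminus\Lambda$ is dense in $Y$ by Lemma~\ref{lem:D} for the trivial group, so for each vertex $v$ we can choose $\beta'(v)\in Y\setminus\Lambda$ with $\rho(\beta'(v),\beta(v))<\varepsilon_0$. Extend $\beta'$ over the skeleta so that $\operatorname{diam}\beta'(\Delta)<\varepsilon_i$ for every $i$-simplex $\Delta$, $i\ge1$. Lemma~\ref{lem:uniform} allows each step. For $i=1$ the two endpoints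 have images at distance less than $3\varepsilon_0=\lambda(\varepsilon_1)$. For $i\ge2$ any two facets of $\Delta$ meet, so $\operatorname{diam}\beta'(\partial\Delta)<2\varepsilon_{i-1}<\lambda(\varepsilon_i)$. Finally, for $x$ in a simplex with vertex $v$,
\[
\rho(\beta'(x),\beta(x))\le\rho(\beta'(x),\beta'(v))+\rho(\beta'(v),\beta(v))+\rho(\beta(v),\beta(x))<\varepsilon_m+2\varepsilon_0\le\varepsilon/2 .\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:positive}
For every $\varepsilon>0$ there are maps $f_1,f_2\colon Y\to Y$, both $\varepsilon$-close to $\mathrm{id}_Y$, with $f_1(Y)\subset q(\mathcal K\cap\mathcal P)$ and $f_2(Y)\subset q(\mathcal K\setminus\mathcal P)$. Consequently $Y\cong Q$.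
\end{proposition}

\begin{proof}
Let $\sigma$ be the map of Proposition~\ref{prop:zset} for $\varepsilon/3$. The set $C=q^{-1}(\sigma(Y))$ is a compact $G$-invariant subset of $\mathcal K\setminus L$. By Lemmas~\ref{lem:smoothing}(b) and \ref{lem:upstairs}(a), the latter with $U=\mathcal K$, choose $k$ with $\delta_k<\varepsilon/3$ and $P_kC\cap L=\emptyset$. Let $f_1$ be induced by $P_k$. Let $0<\tau<\min(1,\varepsilon/6)$ and define the equivariant map
\[
F\colon C\to\mathcal K,\qquad F(h)=(1-\tau)P_kh+\tau\,\Xi(P_kh).
\]
Since $P_kh\in\mathcal P$ is nonconstant, $\Xi(P_kh)\notin\mathcal P$ by \eqref{eq:Xi}, so $F(h)\notin\mathcal P$. Also $\|F(h)-h\|\le\delta_k+2\tau<2\varepsilon/3$. Let $f_2$ be $\sigma$ followed by the map $\sigma(Y)=C/G\to Y$ induced by $F$; it is $\varepsilon$-close to the identity. Since $\mathcal P$ is $G$-invariant, $q(\mathcal K\cap\mathcal P)$ and $q(\mathcal K\setminus\mathcal P)$ are disjoint, and (T) applies by Proposition~\ref{prop:AR}.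
\end{proof}

Propositions~\ref{prop:plane} and \ref{prop:positive} prove Theorem~\ref{thm:main}.

\begin{remark}
The proof of Proposition~\ref{prop:positive} uses the hypothesis on $(n,G)$ only through Proposition~\ref{prop:zset}. So in the exceptional cases $\Lambda$ is not a Z-set in $Y$, by Proposition~\ref{prop:plane}; in all cases, $Y\cong Q$ if and only if $\Lambda$ is a Z-set.
\end{remark}

\section{Sets that meet the sphere}\label{sec:sphere}

\begin{proof}[Proof of Theorem~\ref{thm:sphere}]
For every $A$ we have $\max h_A=\max_{a\in A}|a|$: the inequality $\le$ is Cauchy--Schwarz, and for a point $a\ne0$ of maximal norm $h_A(a/|a|)\ge|a|$, while $A=\{0\}$ has $h_A=0$. So $M=M(n)$ corresponds to $\{h\in\mathcal K:\max h=1\}$, a compact invariant set, and $\max h>0$ for $h\in\mathcal K\setminus\{0\}$. The map $\nu\colon\mathcal K\setminus\{0\}\to M$, $\nu(h)=h/\max h$, is an equivariant retraction, and \eqref{eq:maxmin} gives $\|\nu(h)-h\|=1-\max h$. Let $\bar\nu\colon Y\setminus\{[0]\}\to M/G$ be the induced retraction.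

\emph{Suppose $(n,G)$ is not exceptional.} The compact space $M/G$ is a retract of an open subset of the ANR $Y$, so it is an ANR. The homotopy $h\mapsto(1-t)h+t$ keeps $\max h=1$ and contracts $M/G$ to $[1]$, so $M/G$ is an AR. Let $0<\varepsilon<1$ and take $f_1,f_2$ from Proposition~\ref{prop:positive}. For $h\in M$ we can write $f_i(q(h))=q(h')$ with $\|h'-h\|<\varepsilon$, so $\max h'>1-\varepsilon>0$ and $\|\nu(h')-h\|<2\varepsilon$. Hence $\bar\nu f_i|_{M/G}$ is defined and $2\varepsilon$-close to the identity. As $\nu$ multiplies by a positive scalar, it preserves $\mathcal P$ and its complement, so the two maps have disjoint images. By (T), $M/G\cong Q$.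

\emph{Suppose $(n,G)$ is exceptional.} Every $h\in\mathcal K\setminus\{0\}$ is uniquely $th_1$ with $h_1\in M$ and $t\in(0,1]$, namely $t=\max h$, $h_1=\nu(h)$; and $th_1\in\mathcal K$ for all $h_1\in M$, $t\in[0,1]$. So $(h_1,t)\mapsto th_1$ induces a continuous bijection, hence a homeomorphism, from the cone over the compact space $M/G$ onto $Y$. If $M/G\cong Q$, then $Y$ is the cone over $Q$. Let $Q'=\{x\in\ell_2:0\le x_i\le1/i\}$, a compact convex copy of $Q$. The cone over $Q'$ is homeomorphic to $\{(t,tx):t\in[0,1],\ x\in Q'\}$, the convex hull of $0$ and $\{1\}\times Q'$ in $\mathbb R\times\ell_2$. This set is compact, convex and infinite-dimensional, so $Y\cong Q$ by (K), contrary to Proposition~\ref{prop:plane}.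
\end{proof}

\begin{thebibliography}{9}

\bibitem{BCR} Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{BredonG} Bredon, \emph{Introduction to Compact Transformation Groups}.

\bibitem{BredonS} Bredon, \emph{Sheaf Theory}.

\bibitem{Hanner} Hanner, Ark. Mat. \textbf{1} (1951).

\bibitem{slides} \emph{Hyperspaces of compact convex sets and their orbit spaces}, \texttt{http://toposym.fit.cvut.cz/slides/2022/slides-Antonyan-1.pdf}

\bibitem{NQS} Nadler, Quinn and Stavrakas, 1979.

\bibitem{Oliver76} R. Oliver, Ann. of Math. \textbf{103} (1976).

\bibitem{Oliver86} R. Oliver, Proc. AMS \textbf{97} (1986).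

\bibitem{Tor} Toru\'nczyk, Fund. Math. \textbf{106} (1980).

\end{thebibliography}
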